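\title{Lattice $p$-convexity passes through linear embeddings for $0<p\le 1$}

\begin{abstract}
Let $0<p\le 1$. We prove that a quasi-Banach lattice that is linearly homeomorphic to a subspace of a lattice $p$-convex quasi-Banach lattice is itself lattice $p$-convex; the embedding is not assumed to respect the order. The result follows from an inequality valid for every bounded operator from a quasi-Banach lattice into a $p$-convex one. The proof reduces this inequality to finitely many functions in $L_p$, changes the density so that the functions obey a Hilbert space estimate, and then sums over dyadic level sets by means of a maximal function. The statement fails for every $p>1$. For $0<p<1$ it shows that the $p$-normable lattice $L_{p,\infty}[0,1]$ embeds in no $p$-convex quasi-Banach lattice.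
\end{abstract}

\section{Introduction}\label{sec:intro}

All vector spaces are real. A \emph{quasi-norm} on a vector space $X$ is a function $x\mapsto\|x\|$ with $\|x\|>0$ for $x\ne0$, $\|\alpha x\|=|\alpha|\,\|x\|$ for $\alpha\in\mathbb R$, and $\|x_1+x_2\|\le c\,(\|x_1\|+\|x_2\|)$ for a constant $c$ independent of $x_1,x_2$. The space $X$ is a \emph{quasi-Banach space} if it is complete for the metrizable vector topology given by the quasi-norm, so that a sequence with $\|x_n-x_m\|\to0$ converges. It is a \emph{quasi-Banach lattice} if, in addition, it is a vector lattice and $\|x\|\le\|y\|$ whenever $|x|\le|y|$. For a linear map $T$ between quasi-Banach spaces, $\|T\|=\sup\{\|Tx\|:\|x\|\le1\}$, and $T$ is \emph{bounded} if $\|T\|<\infty$.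

Let $0<p\le1$. A quasi-Banach lattice $X$ is \emph{(lattice) $p$-convex with constant $C$} if
\begin{equation}\label{eq:pconvex}
\Big\|\Big(\sum_{j=1}^n|x_j|^p\Big)^{1/p}\Big\|\le C\Big(\sum_{j=1}^n\|x_j\|^p\Big)^{1/p}
\end{equation}
for all $n$ and all $x_1,\dots,x_n\in X$, and \emph{$p$-convex} if this holds for some $C$. The element on the left, the \emph{$p$-sum} of the $x_j$, is computed pointwise after representing the $x_j$ as continuous functions on a compact space; Section~\ref{sec:lattice} recalls how. The case $n=1$ shows that $C\ge1$ unless $X=0$. The model is $L_p$, where \eqref{eq:pconvex} is an equality with $C=1$.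

The problem we treat comes from \cite{source}. Let $X$ and $Y$ be quasi-Banach lattices, and suppose that $X$ is linearly homeomorphic to a subspace of $Y$: there are a linear map $T:X\to Y$ and a constant $B<\infty$ with
\begin{equation}\label{eq:embed}
B^{-1}\|x\|\le\|Tx\|\le B\|x\|\qquad(x\in X).
\end{equation}
The map $T$ need not preserve the lattice structure. The conjecture is that \emph{if $Y$ is $p$-convex, where $0<p\le1$, then $X$ is $p$-convex.}

Lattice $p$-convexity has a purely linear consequence. For $p\le1$ we have the pointwise inequalities $|\sum_jy_j|\le\sum_j|y_j|\le(\sum_j|y_j|^p)^{1/p}$, so in a lattice $Y$ that is $p$-convex with constant $C$,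
\begin{equation}\label{eq:pnorm}
\Big\|\sum_jy_j\Big\|\le C\Big(\sum_j\|y_j\|^p\Big)^{1/p}.
\end{equation}
A quasi-Banach space satisfying \eqref{eq:pnorm} for some $C$ and all finite families is called \emph{$p$-normable}. (The infimum of $(\sum_j\|y_j\|^p)^{1/p}$ over all finite decompositions $y=\sum_jy_j$ is then an equivalent quasi-norm whose $p$-th power is subadditive.) This property passes from $Y$ to $X$ under \eqref{eq:embed} at once. For pairwise disjoint $x_j$ the $p$-sum equals $|\sum_jx_j|$, so \eqref{eq:pconvex} and \eqref{eq:pnorm} differ only in how overlapping elements are added. For $p=1$ they do not differ at all: apply \eqref{eq:pnorm} to the elements $|x_j|$. Hence the conjecture holds for $p=1$. It also holds when $T$ is positive (Remark~\ref{rem:positive}).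

Two facts point the other way. With the same definition of $p$-convexity for $p>1$, where $p$-sums in the spaces below are pointwise, the statement is false.

\begin{example}\label{ex:large-p}
Let $1<p<\infty$. The lattice $C[0,1]$ is $p$-convex with constant $1$, because $\sum_j|x_j(t)|^p\le\sum_j\|x_j\|^p$ for every $t$. By the Banach--Mazur theorem every separable Banach space, in particular $\ell_1$, is isometric to a subspace of $C[0,1]$. But $\ell_1$ is not $p$-convex: for the unit vectors, $\|(\sum_{i\le n}|e_i|^p)^{1/p}\|_1=n$, while $(\sum_{i\le n}\|e_i\|_1^p)^{1/p}=n^{1/p}$.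
\end{example}

Moreover, for $0<p<1$ the linear property \eqref{eq:pnorm} is strictly weaker than \eqref{eq:pconvex}: the lattice $L_{p,\infty}[0,1]$ is $p$-normable and not $p$-convex (Proposition~\ref{prop:weak}). Since $T$ ignores the order, one might expect it to transmit nothing beyond $p$-normability, and $L_{p,\infty}[0,1]$ would then be the natural candidate for a counterexample. Nevertheless the conjecture is true, and the lower bound in \eqref{eq:embed} is needed only in the last line of the argument.

\begin{theorem}\label{thm:main}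
Let $0<p\le1$ and $C\ge1$. There is a constant $C'=C'(p,C)$ such that for every quasi-Banach lattice $X$, every quasi-Banach lattice $Y$ that is $p$-convex with constant $C$, every bounded linear map $T:X\to Y$, and all $x_1,\dots,x_n\in X$,
\[
\Big\|T\Big(\sum_j|x_j|^p\Big)^{1/p}\Big\|_Y\le C'\,\|T\|\Big(\sum_j\|x_j\|_X^p\Big)^{1/p}.
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
If, in addition, $T$ satisfies \eqref{eq:embed}, then $X$ is $p$-convex with constant $C'(p,C)B^2$. Thus the conjecture holds for every $0<p\le1$.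
\end{corollary}

\begin{proof}
For $x=(\sum_j|x_j|^p)^{1/p}$ we have $\|x\|\le B\|Tx\|\le B^2C'(\sum_j\|x_j\|^p)^{1/p}$, since $\|T\|\le B$.
\end{proof}

For $p=1$, Theorem~\ref{thm:main} holds with $C'=C$: apply \eqref{eq:pnorm} to $y_j=T|x_j|$. So the proof concerns $0<p<1$. Section~\ref{sec:key} states the inequality for functions in $L_p$ on which everything rests (Proposition~\ref{prop:key}) and works it out in two extreme cases. Section~\ref{sec:lattice} deduces Theorem~\ref{thm:main} from it, and Sections~\ref{sec:density} and~\ref{sec:levels} prove it. Section~\ref{sec:consequences} contains a stronger form of the theorem, a characterization of $p$-convexity, and the example $L_{p,\infty}[0,1]$.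

\section{The key inequality and two model cases}\label{sec:key}

Throughout this section $0<p<1$. To see what must be proved, imagine that the $x_j$ are step functions, $x_j=\sum_ka^j_k\varphi_k$ with disjoint $\varphi_1,\dots,\varphi_N\ge0$ in $X$, and that $Y=L_p(\nu)$. The $p$-sum of the $x_j$ is $\sum_kb_k\varphi_k$ with $b_k=(\sum_j|a^j_k|^p)^{1/p}$, and after rescaling the $\varphi_k$ we may take all $b_k=1$. The operator $T$ does not see the order of $X$, but the order supplies many vectors to feed into $T$: if $|\xi_k|\le1$ for all $k$, then $|\sum_k\xi_ka_k\varphi_k|\le|\sum_ka_k\varphi_k|$, so the functions $f_k=T\varphi_k$ satisfy $\|\sum_k\xi_ka_kf_k\|_p\le\|T\|\,\|\sum_ka_k\varphi_k\|$. This leads to the following quantity.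

Let $(\Omega,\nu)$ be a finite measure space, write $\|f\|_p=(\int|f|^p\,d\nu)^{1/p}$, and let $f_1,\dots,f_N\in L_p(\nu)$ be real-valued. For $a\in\mathbb R^N$ put
\[
\|a\|_*=\sup\Big\{\Big\|\sum_k\xi_ka_kf_k\Big\|_p:\ |\xi_k|\le1\text{ for all }k\Big\}.
\]
The inequality $|s+t|^p\le|s|^p+|t|^p$ for real $s,t$ shows that $\xi\mapsto\int|\sum_k\xi_ka_kf_k|^p\,d\nu$ is continuous, so the supremum is attained. Let $\mathbf 1=(1,\dots,1)$. A \emph{probability vector} is a vector with nonnegative coordinates of sum $1$.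

\begin{proposition}\label{prop:key}
Let $0<p<1$ and $0<\kappa\le1$. There is a constant $\Gamma=\Gamma(p,\kappa)<\infty$ with the following property. If $f_1,\dots,f_N\in L_p(\nu)$ satisfy $\kappa\le\|\mathbf 1\|_*\le1$, then there is a probability vector $\pi\in\mathbb R^N$ such that
\begin{equation}\label{eq:key}
\sum_k\pi_k|a_k|^p\le\Gamma\,\|a\|_*^p\qquad(a\in\mathbb R^N).
\end{equation}
\end{proposition}

The point of \eqref{eq:key} is that its left side is additive in $|a|^p$. If $\sum_j|a^j_k|^p=1$ for every $k$, then summing \eqref{eq:key} over $j$ gives $1\le\Gamma\sum_j\|a^j\|_*^p$, which is the estimate wanted in the situation above.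

\begin{example}[disjoint functions]\label{ex:disjoint}
Let the $f_k$ have disjoint supports and $\sum_k\|f_k\|_p^p=1$. Then $\|a\|_*^p=\sum_k|a_k|^p\|f_k\|_p^p$, and \eqref{eq:key} is an equality with $\pi_k=\|f_k\|_p^p$ and $\Gamma=1$.
\end{example}

\begin{example}[parallel functions]\label{ex:parallel}
Let $\Omega$ be one point of mass $1$, so that the $f_k=c_k$ are numbers, and let $\sum_k|c_k|=1$. Then $\|a\|_*=\sum_k|c_k||a_k|$. With $\pi_k=|c_k|$, concavity of $t\mapsto t^p$ gives \eqref{eq:key} with $\Gamma=1$. This is where $p\le1$ matters. For $p>1$ and $c_k=1/N$, testing \eqref{eq:key} on $a=e_k$ gives $\pi_k\le\Gamma N^{-p}$, and summing gives $1\le\Gamma N^{1-p}$, which fails for large $N$.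
\end{example}

The concavity argument in Example~\ref{ex:parallel} adds all the terms $c_ka_k$ without cancellation, because one choice of signs aligns them. On a general $\Omega$ no single choice of signs does this at all points. Here is a second proof for the same example that asks much less. It uses an elementary estimate.

\begin{lemma}\label{lem:sum}
For $0<p<1$ and $\tau\ge0$,
\[
\sum_{m\in\mathbb Z}2^{mp}\min(1,2^{-m}\tau)\le K_p\,\tau^p,\qquad K_p=\frac1{1-2^{-p}}+\frac1{1-2^{-(1-p)}}.
\]
\end{lemma}

\begin{proof}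
For $\tau=0$ the left side is $0$. For $\tau>0$ it is at most $\sum_{2^m\le\tau}2^{mp}+\tau\sum_{2^m>\tau}2^{-m(1-p)}$. The first geometric series has largest term at most $\tau^p$ and ratio $2^{-p}$; the second has largest term at most $\tau^{-(1-p)}$ and ratio $2^{-(1-p)}$.
\end{proof}

In Example~\ref{ex:parallel}, fix $a$, let $A_m=\{k:2^m\le|a_k|<2^{m+1}\}$ and $\delta_m=\sum_{k\in A_m}\pi_k$. The \emph{level function} $F_m=\sum_{k\in A_m}\operatorname{sgn}(c_k)f_k$ is the number $\delta_m$. Two bounds hold. First, $F_m\le1$. Second, $2^mF_m\le G:=\max_l2^lF_l\le\|a\|_*$. Hence $\delta_m\le\min(1,2^{-m}G)$, and Lemma~\ref{lem:sum} gives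
\[
\sum_k\pi_k|a_k|^p\le2^p\sum_m2^{mp}\delta_m\le2^pK_p\,G^p\le2^pK_p\|a\|_*^p .
\]
Only the \emph{largest} of the terms $2^mF_m$ was used, and a largest term survives cancellation when the levels are added with random signs.

The general proof runs this argument at each point of $\Omega$ and integrates. It needs level functions $F_m$ that are essentially bounded by a constant and whose integrals are comparable to $\delta_m$. Example~\ref{ex:disjoint} shows how to arrange this: replace $f_k$ by $\operatorname{sgn}f_k$ and $\nu$ by $\sum_k|f_k|^p\,d\nu$. The $L_p$ norms of linear combinations do not change, $|F_m|$ becomes an indicator function, and its integral is $\delta_m$. In general a change of density gives a bound in $L_2$ instead of a uniform bound (Section~\ref{sec:density}), and a truncation makes up the difference (Section~\ref{sec:levels}).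

\section{Reduction to the key inequality}\label{sec:lattice}

\subsection*{Principal ideals and $p$-sums}
Let $X$ be a quasi-Banach lattice with positive cone $X_+$. For $0\ne u\in X_+$ let
\[
X_u=\{x\in X:|x|\le\lambda u\text{ for some }\lambda>0\},\qquad\|x\|_u=\inf\{\lambda>0:|x|\le\lambda u\}.
\]
We use Kakutani's theorem (1941): a Banach lattice whose closed unit ball is $\{x:|x|\le u\}$ for some positive element $u$ is lattice isomorphic and isometric to $C(K)$ for a compact Hausdorff space $K$, with $u$ corresponding to the constant function $1$.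

\begin{lemma}\label{lem:rep}
The space $(X_u,\|\cdot\|_u)$ is lattice isomorphic and isometric to some $C(K)$, $K$ compact Hausdorff, with $u$ corresponding to $1$.
\end{lemma}

\begin{proof}
The cone $X_+$ is closed: if $x_n\ge0$ and $x_n\to x$, then $x^-=|x^--x_n^-|\le|x-x_n|$, so $\|x^-\|\le\|x-x_n\|\to0$. Therefore the infimum defining $\|x\|_u$ satisfies $|x|\le\|x\|_uu$. It follows that $\|\cdot\|_u$ is a lattice norm with unit ball $\{x:|x|\le u\}$. For completeness it suffices to sum a series with $|z_i|\le2^{-i}u$. Its partial sums $s_n$ satisfy $|s_m-s_n|\le2^{-n}u$ for $m>n$, so $\|s_m-s_n\|\le2^{-n}\|u\|$ and $s_m\to z$ in $X$. Since the cone is closed, $-2^{-n}u\le z-s_n\le2^{-n}u$. Thus $z\in X_u$ and $\|z-s_n\|_u\to0$. Kakutani's theorem applies.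
\end{proof}

Given $x_1,\dots,x_n\in X$, choose $u$ with all $x_j\in X_u$, for instance $u=\sum_j|x_j|$ when this is nonzero, and define $(\sum_j|x_j|^p)^{1/p}$ pointwise in $C(K)$. The result does not depend on $u$. Indeed, for $0<p\le1$ and numbers $s_j\ge0$,
\begin{equation}\label{eq:inf}
\Big(\sum_js_j^p\Big)^{1/p}=\inf\Big\{\sum_j\alpha_j^{1-1/p}s_j:\ \alpha_j>0,\ \sum_j\alpha_j=1\Big\}.
\end{equation}
The inequality $\le$ is concavity, $\sum_j\alpha_j(\alpha_j^{-1/p}s_j)^p\le(\sum_j\alpha_j^{1-1/p}s_j)^p$, and equality is approached as $\alpha_j\to s_j^p/\sum_is_i^p$. So the $p$-sum is the greatest lower bound in $C(K)\cong X_u$ of the elements $\sum_j\alpha_j^{1-1/p}|x_j|$. It is also their greatest lower bound in $X$, because for any lower bound $y\in X$ the element $y^+$ is a lower bound lying in $X_u$. Consequently any inequality between finitely many elements and their $p$-sums may be checked pointwise in one $C(K)$. In a lattice of measurable functions such as $L_{p,\infty}[0,1]$, taking rational $\alpha_j$ in \eqref{eq:inf}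 shows that the $p$-sum is the almost everywhere pointwise expression.

\begin{remark}\label{rem:positive}
If $T$ is positive, Theorem~\ref{thm:main} holds with $C'=C$. Indeed $0\le T(\sum_j|x_j|^p)^{1/p}\le\sum_j\alpha_j^{1-1/p}T|x_j|$ for all $\alpha$ as in \eqref{eq:inf}, hence $T(\sum_j|x_j|^p)^{1/p}\le(\sum_j(T|x_j|)^p)^{1/p}$, and $p$-convexity of $Y$ applies.
\end{remark}

\subsection*{Replacing $Y$ by $L_p$}
A $p$-convex lattice need not be an $L_p$ space, but its quasi-norm dominates an $L_p$ norm that nearly matches it at any one prescribed element. This is the main use of the hypothesis on $Y$.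

\begin{lemma}\label{lem:dom}
Let $Y$ be $p$-convex with constant $C$, let $0\ne v\in Y_+$, identify $Y_v$ with $C(L)$ as in Lemma~\ref{lem:rep}, and let $y_0\in Y_v$. There is a finite positive Radon measure $\nu$ on $L$ with
\[
\int|y|^p\,d\nu\le\|y\|_Y^p\quad(y\in Y_v),\qquad\int|y_0|^p\,d\nu\ge C^{-p}\|y_0\|_Y^p .
\]
\end{lemma}

\begin{proof}
We want a positive functional on $C(L)$ bounded by $g\mapsto\|g^{1/p}\|_Y^p$ on $C(L)_+$. This function need not be subadditive, so we replace it by
\[
q(g)=\inf\Big\{\sum_j\|g_j^{1/p}\|_Y^p:\ g\le\sum_jg_j,\ g_j\in C(L)_+,\ \text{finite sums}\Big\},\qquad g\in C(L)_+ .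
\]
The function $q$ is monotone, positively homogeneous since $\|(tg)^{1/p}\|^p=t\|g^{1/p}\|^p$, and subadditive since families can be joined. The one-element family gives $q(g)\le\|g^{1/p}\|^p$. If $g\le\sum_jg_j$, then $g^{1/p}$ is dominated by the $p$-sum of the $g_j^{1/p}$, so $p$-convexity gives $\|g^{1/p}\|^p\le C^p\sum_j\|g_j^{1/p}\|^p$; thus $q(g)\ge C^{-p}\|g^{1/p}\|^p$.

The function $g\mapsto q(g^+)$ is sublinear on $C(L)$, because $(g+g')^+\le g^++g'^+$. Let $g_0=|y_0|^p$. On the line $\mathbb Rg_0$ the functional $tg_0\mapsto tq(g_0)$ is dominated by it, with equality for $t\ge0$ and with $tq(g_0)\le0$ for $t<0$. The Hahn--Banach theorem extends it to a linear $\Lambda$ on $C(L)$ with $\Lambda(g)\le q(g^+)$. For $g\ge0$ we get $\Lambda(-g)\le q(0)=0$, so $\Lambda$ is positive, and the Riesz representation theorem gives $\nu$ with $\Lambda(g)=\int g\,d\nu$. Then $\int|y|^p\,d\nu\le q(|y|^p)\le\|y\|^p$ and $\int|y_0|^p\,d\nu=q(g_0)\ge C^{-p}\|y_0\|^p$.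
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}}
Let $0<p<1$. We first treat finitely many functions in $Y$, then approximate.

\begin{lemma}\label{lem:discrete}
Let $Y$ be $p$-convex with constant $C\ge1$, let $f_1,\dots,f_N\in Y$, and put
\[
\mathcal N(a)=\sup\Big\{\Big\|\sum_k\xi_ka_kf_k\Big\|_Y:\ |\xi_k|\le1\text{ for all }k\Big\}\qquad(a\in\mathbb R^N).
\]
If $a^1,\dots,a^n\in\mathbb R^N_+$ and $b_k=(\sum_j(a^j_k)^p)^{1/p}$, then $\mathcal N(b)^p\le\Gamma\sum_j\mathcal N(a^j)^p$ with $\Gamma=\Gamma(p,\frac1{2C})$.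
\end{lemma}

\begin{proof}
The quantity $\mathcal N(a)$ is at most $\|\sum_k|a_k||f_k|\|<\infty$. If $b_k=0$ then $a^j_k=0$ for all $j$, so such indices may be discarded, and we may assume $\mathcal N(b)>0$. We do not assume that the quasi-norm is continuous, so we pick $\theta$ with $|\theta_k|\le1$ such that $y_0=\sum_k\theta_kb_kf_k$ has $\|y_0\|\ge\frac12\mathcal N(b)$. Let $\nu$ be given by Lemma~\ref{lem:dom} for $v=\sum_k|f_k|\ne0$ and $y_0$, and let $\tilde f_k=b_kf_k/\mathcal N(b)\in C(L)\subset L_p(\nu)$. Form $\|\cdot\|_*$ with the functions $\tilde f_k$. The first inequality of Lemma~\ref{lem:dom} gives, for $a\in\mathbb R^N$,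
\[
\big\|(a_k/b_k)_k\big\|_*=\sup_{|\xi_k|\le1}\Big\|\sum_k\xi_k\frac{a_kf_k}{\mathcal N(b)}\Big\|_{L_p(\nu)}\le\frac{\mathcal N(a)}{\mathcal N(b)} .
\]
With $a=b$ this says $\|\mathbf 1\|_*\le1$. The second inequality gives $\|\mathbf 1\|_*\ge\|y_0\|_{L_p(\nu)}/\mathcal N(b)\ge\frac1{2C}$. Proposition~\ref{prop:key} yields a probability vector $\pi$ with $\sum_k\pi_k(a^j_k/b_k)^p\le\Gamma\,\mathcal N(a^j)^p/\mathcal N(b)^p$ for each $j$. Since $\sum_j(a^j_k/b_k)^p=1$ for every $k$, summing over $j$ gives $1\le\Gamma\sum_j\mathcal N(a^j)^p/\mathcal N(b)^p$.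
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $0<p<1$]
Let $u=\sum_j|x_j|$; if $u=0$ there is nothing to prove. Identify $X_u$ with $C(K)$, and let $y_j=|x_j|$, so $0\le y_j\le1$ on $K$, and $x=(\sum_jy_j^p)^{1/p}$. There are in general no disjoint step functions in $C(K)$; a partition of unity replaces them.

Let $\epsilon>0$. The function $s\mapsto(\sum_js_j^p)^{1/p}$ is uniformly continuous on $[0,1]^n$; choose $\delta>0$ so that it changes by at most $\epsilon$ when each coordinate changes by at most $\delta$. By compactness, $K$ is covered by nonempty open sets $U_1,\dots,U_N$ on each of which every $y_j$ oscillates by at most $\delta$. Put $a^j_k=\inf_{U_k}y_j$ and $b_k=(\sum_j(a^j_k)^p)^{1/p}$. Then $|x(t)-b_k|\le\epsilon$ for $t\in U_k$. Let $\varphi_1,\dots,\varphi_N\in C(K)_+$ satisfy $\sum_k\varphi_k=1$ and $\varphi_k=0$ off $U_k$, and let $x_b=\sum_kb_k\varphi_k$. At a point $t$ only indices with $t\in U_k$ contribute to a sum against $(\varphi_k(t))_k$, so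
\[
0\le\sum_ka^j_k\varphi_k\le y_j,\qquad|x-x_b|\le\epsilon u .
\]
Apply Lemma~\ref{lem:discrete} to $f_k=T\varphi_k$. For $|\xi_k|\le1$ we have $|\sum_k\xi_ka^j_k\varphi_k|\le\sum_ka^j_k\varphi_k\le|x_j|$, so $\mathcal N(a^j)\le\|T\|\,\|x_j\|$; here the monotonicity of the quasi-norm of $X$ is used. Therefore
\[
\|Tx_b\|^p\le\mathcal N(b)^p\le\Gamma\,\|T\|^p\sum_j\|x_j\|^p .
\]
By \eqref{eq:pnorm}, $\|Tx\|^p\le C^p(\|Tx_b\|^p+\|T\|^p\epsilon^p\|u\|^p)$. Letting $\epsilon\to0$ proves the theorem with $C'=C\,\Gamma(p,\frac1{2C})^{1/p}$.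
\end{proof}

\section{A change of density to a Hilbert space estimate}\label{sec:density}

We begin the proof of Proposition~\ref{prop:key}. The goal of this section is to keep the $L_p$ norms of all linear combinations of the $f_k$ while gaining an $L_2$ bound.

\begin{proposition}\label{prop:hilbert}
Let $0<p<1$. There is a constant $\Delta$, depending only on $p$, with the following property. If $f_1,\dots,f_N\in L_p(\nu)$ satisfy $0<\|\mathbf 1\|_*\le1$, then there are a probability space $(\Omega_0,\sigma)$, a linear map $R:\mathbb R^N\to L_2(\sigma)$ and a probability vector $\mu\in\mathbb R^N$ such that for all $x\in\mathbb R^N$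
\begin{align}
\int|Rx|^p\,d\sigma&=\int\Big|\sum_kx_kf_k\Big|^p\,d\nu,\label{eq:iso}\\
\int|Rx|^2\,d\sigma&\le\Delta^2\sum_k\mu_kx_k^2.\label{eq:L2}
\end{align}
\end{proposition}

If \eqref{eq:L2} holds, then $\sum_i\|Rx^i\|_2^2\le\Delta^2\max_k\sum_i(x^i_k)^2$ for every finite family $(x^i)$ in $\mathbb R^N$. Both sides depend only on the matrix $Q=\sum_ix^i(x^i)^T$: its diagonal entries are $\sum_i(x^i_k)^2$, and $\sum_i(\sum_kx^i_kf_k)^2=\sum_{k,l}Q_{kl}f_kf_l$. So for a positive semidefinite real $N\times N$ matrix $Q$ we put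
\[
u_Q=\sum_{k,l}Q_{kl}f_kf_l\ge0,
\]
we let $\mathcal Q$ be the set of positive semidefinite $Q$ with $Q_{kk}\le1$ for all $k$, and we let
\[
D=\sup_{Q\in\mathcal Q}\int u_Q^{p/2}\,d\nu .
\]
The set $\mathcal Q$ is convex and closed, and $|Q_{kl}|\le(Q_{kk}Q_{ll})^{1/2}\le1$ on it, so it is compact. Also $u_Q^{p/2}\le(\sum_k|f_k|)^p\le\sum_k|f_k|^p$ for $Q\in\mathcal Q$, so $D<\infty$. For $Q=\xi\xi^T$ with $|\xi_k|\le1$ we have $u_Q^{p/2}=|\sum_k\xi_kf_k|^p$. Hence $D\ge\|\mathbf 1\|_*^p>0$, and the hypothesis $\|\mathbf 1\|_*\le1$ controls exactly the rank one matrices in $\mathcal Q$. The first step, a Grothendieck-type bound, extends the control to all of $\mathcal Q$. A Gaussian vector with covariance $Q$ writes $Q$ as an average of rank one matrices; its coordinates are unbounded, but their large parts have small variance and can be absorbed into $D$.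

\begin{lemma}\label{lem:groth}
There is a constant $A_p$, depending only on $p$, such that $D\le A_p$.
\end{lemma}

\begin{proof}
Let $Z$ be a standard normal variable, $m_p=\mathbb E|Z|^p$, and $\eta(M)=\mathbb E\,Z^21_{\{|Z|>M\}}$, which tends to $0$ as $M\to\infty$. Let $Q\in\mathcal Q$ and let $(Z_1,\dots,Z_N)$ be a centered Gaussian vector with covariance $Q$. For each $\omega\in\Omega$ the variable $\sum_kZ_kf_k(\omega)$ is centered Gaussian with variance $u_Q(\omega)$, so
\[
\mathbb E\int\Big|\sum_kZ_kf_k\Big|^p\,d\nu=m_p\int u_Q^{p/2}\,d\nu .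
\]
Write $Z_k=Z_k'+Z_k''$ with $Z_k'=Z_k1_{\{|Z_k|\le M\}}$. Since $|Z_k'|\le M$ and $\|\mathbf 1\|_*\le1$, we have $\int|\sum_kZ_k'f_k|^p\,d\nu\le M^p$ for every value of the Gaussian vector. For the other part let $Q''_{kl}=\mathbb E\,Z_k''Z_l''$. Jensen's inequality for the concave function $t\mapsto t^{p/2}$ gives
\[
\mathbb E\int\Big|\sum_kZ''_kf_k\Big|^p\,d\nu\le\int\Big(\mathbb E\Big|\sum_kZ''_kf_k\Big|^2\Big)^{p/2}d\nu=\int u_{Q''}^{p/2}\,d\nu .
\]
The matrix $Q''$ is positive semidefinite. If $Z_k$ has standard deviation $s\in(0,1]$, then $Q''_{kk}=s^2\eta(M/s)\le\eta(M)$, and if $s=0$ then $Q''_{kk}=0$. So $Q''/\eta(M)\in\mathcal Q$ and $\int u_{Q''}^{p/2}\,d\nu\le\eta(M)^{p/2}D$. Using $|s+t|^p\le|s|^p+|t|^p$ and taking the supremum over $Q$, we obtain $m_pD\le M^p+\eta(M)^{p/2}D$. Choose $M=M_p$ with $\eta(M_p)^{p/2}\le m_p/2$. Since $D<\infty$, this gives $D\le2M_p^p/m_p=:A_p$.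
\end{proof}

Lemma~\ref{lem:groth} bounds the integral of $u_Q^{p/2}$, whereas an $L_2$ estimate needs an integral of $u_Q$ itself. The first-order condition at a maximizer is linear in $u_Q$ and provides the right weight. By dominated convergence $Q\mapsto\int u_Q^{p/2}\,d\nu$ is continuous on $\mathcal Q$, so it attains its maximum $D$ at some $Q_0$. Let $u_0=u_{Q_0}$ and $\Omega_0=\{u_0>0\}$.

\begin{lemma}\label{lem:density}
Each $f_k$ vanishes almost everywhere off $\Omega_0$, and
\begin{equation}\label{eq:first-order}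
\int_{\Omega_0}u_0^{p/2-1}u_Q\,d\nu\le D\qquad(Q\in\mathcal Q).
\end{equation}
\end{lemma}

\begin{proof}
Let $r=p/2$, fix $Q\in\mathcal Q$, and for $0<t\le1$ let
\[
d_t=t^{-1}\Big(\big((1-t)u_0+tu_Q\big)^r-u_0^r\Big).
\]
Since $(1-t)u_0+tu_Q=u_{(1-t)Q_0+tQ}$ and $\mathcal Q$ is convex, maximality gives $\int d_t\,d\nu\le0$. At each point $t\mapsto((1-t)u_0+tu_Q)^r$ is concave on $[0,1]$, so $d_t$ increases as $t\downarrow0$, starting from the integrable function $d_1=u_Q^r-u_0^r$. By monotone convergence $d_0=\lim_{t\downarrow0}d_t$ satisfies $\int d_0\,d\nu\le0$. Now $d_0=ru_0^{r-1}(u_Q-u_0)$ on $\Omega_0$; on $\{u_0=0<u_Q\}$ it is $\lim t^{r-1}u_Q^r=+\infty$; and it is $0$ where $u_0=u_Q=0$. Hence $u_Q=0$ almost everywhere off $\Omega_0$, and $\int_{\Omega_0}u_0^{r-1}u_Q\,d\nu\le\int u_0^r\,d\nu=D$. Taking $Q=e_ke_k^T$, for which $u_Q=f_k^2$, gives the statement about $f_k$.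
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:hilbert}]
On $\Omega_0$ define
\[
d\sigma=D^{-1}u_0^{p/2}\,d\nu,\qquad Rx=D^{1/p}u_0^{-1/2}\sum_kx_kf_k .
\]
Then $\sigma$ is a probability measure, and $|Rx|^p\,d\sigma=|\sum_kx_kf_k|^p\,d\nu$ on $\Omega_0$. Since the $f_k$ vanish almost everywhere off $\Omega_0$, \eqref{eq:iso} holds. Let $\Delta=A_p^{1/p}$. For a finite family $(x^i)$ and $Q=\sum_ix^i(x^i)^T$, apply \eqref{eq:first-order} to $Q/\max_kQ_{kk}$ (the case $Q=0$ is trivial):
\begin{equation}\label{eq:summing}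
\sum_i\|Rx^i\|_{L_2(\sigma)}^2=D^{2/p-1}\int_{\Omega_0}u_0^{p/2-1}u_Q\,d\nu\le D^{2/p}\max_kQ_{kk}\le\Delta^2\max_k\sum_i(x^i_k)^2 .
\end{equation}
In particular $R$ maps into $L_2(\sigma)$.

It remains to replace the maximum over $k$ by an average against one probability vector; this is Pietsch's separation argument. Let $V\subset\mathbb R^N$ be the set of vectors
\[
v=\Big(\sum_i\|Rx^i\|_2^2-\Delta^2\sum_i(x^i_k)^2\Big)_{k=1}^N
\]
over all finite families $(x^i)$. Joining families adds these vectors, and multiplying a family by $\sqrt t$ multiplies the vector by $t$, so $V$ is a convex cone. By \eqref{eq:summing} every $v\in V$ has a coordinate $\le0$, so $V$ is disjoint from the open orthant $P=\{z:z_k>0\text{ for all }k\}$. Two disjoint convex sets in $\mathbb R^N$ are separated by a hyperplane: there are $\mu\ne0$ and $s\in\mathbb R$ with $\langle\mu,v\rangle\le s\le\langle\mu,z\rangle$ for $v\in V$, $z\in P$. As $\langle\mu,\cdot\rangle$ is bounded below on $P$, all $\mu_k\ge0$, and letting $z\to0$ gives $s\le0$. Normalize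 $\mu$ to have sum $1$. For the family consisting of $x$ alone, $\langle\mu,v\rangle\le0$ is \eqref{eq:L2}.
\end{proof}

In Example~\ref{ex:disjoint}, $u_Q=\sum_kQ_{kk}f_k^2$ is maximal for the identity matrix, and the construction gives $Re_k=\operatorname{sgn}f_k$ and $d\sigma=\sum_k|f_k|^p\,d\nu$, the normalization described at the end of Section~\ref{sec:key}. In Example~\ref{ex:parallel} the maximum is $u_0=1$, attained at $Q_{kl}=\operatorname{sgn}(c_kc_l)$, and nothing changes.

\section{Summing over level sets}\label{sec:levels}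

We now prove Proposition~\ref{prop:key}. Let $\sigma,R,\mu,\Delta$ be as in Proposition~\ref{prop:hilbert}. All integrals are with respect to $\sigma$, and $\mu(A)=\sum_{k\in A}\mu_k$ for $A\subset\{1,\dots,N\}$. By \eqref{eq:iso},
\begin{equation}\label{eq:test}
\int|Rx|^p\le\|a\|_*^p\quad\text{whenever }|x_k|\le|a_k|\text{ for all }k,
\end{equation}
because such an $x$ has the form $(\xi_ka_k)_k$ with $|\xi_k|\le1$.

\subsection*{Step 1: a large set of coordinates with a lower bound}
Estimate \eqref{eq:L2} is an upper bound, and $\mu$ may charge coordinates on which $R$ is small. We use the hypothesis $\|\mathbf 1\|_*\ge\kappa$ to find one linear functional that is bounded below on a fixed proportion of the coordinates.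

Choose $\theta$ with $|\theta_k|\le1$ and $\|R\theta\|_p=\|\mathbf 1\|_*\ge\kappa$. As $\sigma$ is a probability measure and $p<1$, Jensen's inequality gives $\int|R\theta|\ge\kappa$. Let $\psi=\operatorname{sgn}(R\theta)$, so $|\psi|\le1$. If $\mu_k=0$ then $Re_k=0$ by \eqref{eq:L2}. Define $w_k=\mu_k^{-1}\int\psi\,Re_k$ if $\mu_k>0$ and $w_k=0$ otherwise. Then
\begin{equation}\label{eq:w}
\int\psi\,Rx=\sum_k\mu_kw_kx_k\qquad(x\in\mathbb R^N).
\end{equation}
With $x=w$, the Cauchy--Schwarz inequality and \eqref{eq:L2} give $\sum_k\mu_kw_k^2\le\|Rw\|_2\le\Delta(\sum_k\mu_kw_k^2)^{1/2}$, so $\sum_k\mu_kw_k^2\le\Delta^2$. With $x=\theta$ we get $\kappa\le\int|R\theta|=\sum_k\mu_kw_k\theta_k\le\sum_k\mu_k|w_k|$. Let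
\[
E=\{k:|w_k|\ge\kappa/2\}.
\]
The indices outside $E$ contribute at most $\kappa/2$ to $\sum_k\mu_k|w_k|$, so $\kappa/2\le\sum_{k\in E}\mu_k|w_k|\le\Delta\,\mu(E)^{1/2}$, that is,
\begin{equation}\label{eq:E}
\mu(E)\ge\frac{\kappa^2}{4\Delta^2}.
\end{equation}
For $A\subset E$ let $x^A=(\operatorname{sgn}(w_k)1_A(k))_k$ and $F_A=Rx^A$. By \eqref{eq:w} and \eqref{eq:L2},
\begin{equation}\label{eq:level}
\int|F_A|\ge\int\psi F_A=\sum_{k\in A}\mu_k|w_k|\ge\frac\kappa2\,\mu(A),\qquad\int F_A^2\le\Delta^2\mu(A).
\end{equation}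
These are the moments of a function of bounded height living on a set of measure about $\mu(A)$, as in the normalized disjoint model.

\begin{remark}[one level at a time is not enough]\label{rem:weak}
H\"older's inequality $(\int|F|)^{2-p}\le\int|F|^p\,(\int F^2)^{1-p}$ and \eqref{eq:level} give $\int|F_A|^p\ge c\,\mu(A)$ with $c=(\kappa/2)^{2-p}\Delta^{-2(1-p)}$. For $A=\{k\in E:|a_k|\ge s\}$, estimate \eqref{eq:test} with $x=sx^A$ then gives the weak-type bound $\mu(A)\le c^{-1}s^{-p}\|a\|_*^p$. A weak-type bound does not imply \eqref{eq:key}: for uniform $\mu$ and $a_k=(N/k)^{1/p}$ we have $\mu(\{k:a_k\ge s\})\le s^{-p}$ for all $s>0$, while $\sum_k\mu_ka_k^p=\sum_{k\le N}1/k$. This is the same vector that prevents $L_{p,\infty}[0,1]$ from being $p$-convex in Proposition~\ref{prop:weak}. All levels must therefore be tested at once.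
\end{remark}

\subsection*{Step 2: the maximal function}
Fix $a\in\mathbb R^N$. For $m\in\mathbb Z$ let
\[
A_m=\{k\in E:2^m\le|a_k|<2^{m+1}\},\qquad\delta_m=\mu(A_m),\qquad F_m=F_{A_m},
\]
and let $I$ be the finite set of $m$ with $A_m\ne\emptyset$. If $I$ is empty, then $a$ vanishes on $E$ and \eqref{eq:strong} below is trivial. Otherwise let $G=\max_{m\in I}2^m|F_m|$. We claim that
\begin{equation}\label{eq:max}
\int G^p\le2^{1-p}\|a\|_*^p .
\end{equation}
For signs $\varepsilon_m=\pm1$, the $k$-th coordinate of $\sum_{m\in I}\varepsilon_m2^mx^{A_m}$ has modulus $2^m\le|a_k|$ if $k\in A_m$ and is $0$ if $k$ lies in no $A_m$. By \eqref{eq:test}, $\int|\sum_m\varepsilon_m2^mF_m|^p\le\|a\|_*^p$. Now let the $\varepsilon_m$ be independent random signs. For real numbers $(c_m)_{m\in I}$ and $l\in I$, fix all signs but $\varepsilon_l$ and let $d=\sum_{m\ne l}\varepsilon_mc_m$. The average over $\varepsilon_l$ is $\frac12(|d+c_l|^p+|d-c_l|^p)\ge\frac12|2c_l|^p$. Hence $\mathbb E|\sum_m\varepsilon_mc_m|^p\ge2^{p-1}\max_m|c_m|^p$. Applying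 this at each point with $c_m=2^mF_m$ and integrating proves \eqref{eq:max}.

\subsection*{Step 3: truncation and summation}
In the parallel model the second ingredient was the uniform bound $F_m\le1$. Here the $L_2$ bound shows that half of the guaranteed integral of $|F_m|$ comes from values below a fixed height. Let $\lambda=4\Delta^2/\kappa$. On $\{|F_m|>\lambda\}$ we have $|F_m|\le F_m^2/\lambda$, so by \eqref{eq:level}
\[
\int|F_m|1_{\{|F_m|>\lambda\}}\le\frac{\Delta^2\delta_m}\lambda=\frac\kappa4\,\delta_m .
\]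
Subtracting from the lower bound in \eqref{eq:level} and using $|F_m|\le2^{-m}G$,
\[
\frac\kappa4\,\delta_m\le\int|F_m|1_{\{|F_m|\le\lambda\}}\le\lambda\int\min\big(1,2^{-m}G/\lambda\big)\qquad(m\in I).
\]
Multiply by $2^{mp}$, sum over $m\in I$, and apply Lemma~\ref{lem:sum} at each point with $\tau=G/\lambda$; this is where $p<1$ is needed strictly, since $K_p\to\infty$ as $p\uparrow1$. With \eqref{eq:max},
\[
\sum_{m\in I}2^{mp}\delta_m\le\frac4\kappa\,\lambda^{1-p}K_p\int G^p\le\frac{2^{3-p}K_p\lambda^{1-p}}\kappa\,\|a\|_*^p .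
\]
Every $k\in E$ with $a_k\ne0$ lies in some $A_m$, where $|a_k|^p\le2^p2^{mp}$. Therefore
\begin{equation}\label{eq:strong}
\sum_{k\in E}\mu_k|a_k|^p\le\frac{8K_p\lambda^{1-p}}\kappa\,\|a\|_*^p .
\end{equation}
Let $\pi_k=\mu_k1_E(k)/\mu(E)$, a probability vector that does not depend on $a$. By \eqref{eq:E} and \eqref{eq:strong}, inequality \eqref{eq:key} holds with
\[
\Gamma(p,\kappa)=\frac{4\Delta^2}{\kappa^2}\cdot\frac{8K_p}\kappa\Big(\frac{4\Delta^2}\kappa\Big)^{1-p}=32\cdot4^{1-p}K_p\,\Delta^{4-2p}\,\kappa^{p-4}.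
\]
This proves Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:main} and Corollary~\ref{cor:conj}. \qed

\begin{remark}
Inserting $\kappa=\frac1{2C}$ in $C'=C\,\Gamma(p,\frac1{2C})^{1/p}$ shows that for $0<p<1$ the proof gives $C'(p,C)=c_p\,C^{4/p}$ with $c_p$ depending only on $p$.
\end{remark}

\section{Consequences}\label{sec:consequences}

\subsection*{Operators and the $p$-convex envelope}
Theorem~\ref{thm:main} bounds $Tx$ when $x$ equals a $p$-sum. The same bound holds, up to a constant, when $|x|$ is only dominated by one. For $0<p\le1$ and a quasi-Banach lattice $X$ define, with the infimum over finite families in $X$,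
\[
\rho_p(x)=\inf\Big\{\Big(\sum_j\|x_j\|^p\Big)^{1/p}:\ |x|\le\Big(\sum_j|x_j|^p\Big)^{1/p}\Big\}.
\]
Directly from the definitions, $X$ is $p$-convex with constant $C$ if and only if $\|x\|\le C\rho_p(x)$ for all $x$. The next theorem says that $\rho_p$ itself behaves like a $p$-convex quasi-norm with constant $1$, except that it is not claimed to be positive on nonzero elements, and that every operator into a $p$-convex lattice is bounded with respect to it.

\begin{theorem}\label{thm:envelope}
Let $0<p\le1$ and let $X$ be a quasi-Banach lattice. Then $\rho_p\le\|\cdot\|$, $\rho_p(x)$ is monotone in $|x|$, $\rho_p^p$ is subadditive, and $\rho_p\big((\sum_i|x_i|^p)^{1/p}\big)^p\le\sum_i\rho_p(x_i)^p$. If $Y$ is $p$-convex with constant $C$ and $T:X\to Y$ is bounded and linear, then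
\[
\|Tx\|\le2^{1/p}C\,C'(p,C)\,\|T\|\,\rho_p(x)\qquad(x\in X).
\]
\end{theorem}

\begin{proof}
The family $\{x\}$ gives $\rho_p(x)\le\|x\|$. If $|x|\le|x'|$, every family admissible for $x'$ is admissible for $x$, which gives monotonicity. If $|x_i|\le(\sum_j|x_{ij}|^p)^{1/p}$ for each $i$, then $(\sum_i|x_i|^p)^{1/p}\le(\sum_{i,j}|x_{ij}|^p)^{1/p}$; taking infima over the families $(x_{ij})_j$ gives the inequality for $p$-sums. Subadditivity of $\rho_p^p$ follows from it and monotonicity, since $|x+y|\le(|x|^p+|y|^p)^{1/p}$.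

Now let $|x|\le s:=(\sum_j|x_j|^p)^{1/p}$. As $T$ is not positive, we cannot compare $Tx$ with $Ts$; instead we shrink the $x_j$ so that their $p$-sum is exactly $x^+$. Let $u=|x|+\sum_j|x_j|$. If $u=0$ then $x=0$. Otherwise work in $C(K)\cong X_u$ and set $z_j=|x_j|\,x^+/s$ where $s>0$ and $z_j=0$ where $s=0$. Then $0\le z_j\le|x_j|\le s$. The function $z_j$ is continuous on the open set $\{s>0\}$, and at points where $s=0$ because $0\le z_j\le s$. Also $(\sum_jz_j^p)^{1/p}=x^+$, both sides being $0$ where $s=0$. Theorem~\ref{thm:main} and $\|z_j\|\le\|x_j\|$ give $\|Tx^+\|\le C'\|T\|(\sum_j\|x_j\|^p)^{1/p}$. The same argument applied to $-x$ gives this bound for $x^-$. By \eqref{eq:pnorm}, $\|Tx\|\le C(\|Tx^+\|^p+\|Tx^-\|^p)^{1/p}\le2^{1/p}CC'\|T\|(\sum_j\|x_j\|^p)^{1/p}$. Take the infimum over families.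
\end{proof}

\subsection*{A characterization of $p$-convexity}
The proof of Corollary~\ref{cor:conj} used the lower bound for $T$ at a single positive element. So the operator, and even the target lattice, may depend on that element.

\begin{theorem}\label{thm:char}
For a quasi-Banach lattice $X$ and $0<p\le1$ the following are equivalent.
\begin{enumerate}
\item[(i)] $X$ is lattice $p$-convex.
\item[(ii)] $X$ is linearly homeomorphic to a subspace of a $p$-convex quasi-Banach lattice.
\item[(iii)] There are $c>0$ and $C<\infty$ such that for each $x\in X_+$ there are a quasi-Banach lattice $Y_x$, $p$-convex with constant $C$, and a linear map $T_x:X\to Y_x$ with $\|T_x\|\le1$ and $\|T_xx\|\ge c\|x\|$.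
\end{enumerate}
\end{theorem}

\begin{proof}
For (i)$\Rightarrow$(ii) take $X$ itself as the larger lattice. For (ii)$\Rightarrow$(iii), with $T$ and $B$ as in \eqref{eq:embed}, take $T_x=B^{-1}T$ and $c=B^{-2}$. For (iii)$\Rightarrow$(i) we may enlarge $C$ so that $C\ge1$. For $x=(\sum_j|x_j|^p)^{1/p}\in X_+$, Theorem~\ref{thm:main} gives $c\|x\|\le\|T_xx\|\le C'(p,C)(\sum_j\|x_j\|^p)^{1/p}$.
\end{proof}

\subsection*{The lattice $L_{p,\infty}[0,1]$}
Let $0<p<1$ and let $|A|$ denote Lebesgue measure. The space $L_{p,\infty}[0,1]$ consists of the (classes of) measurable functions with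
\[
\|f\|_{p,\infty}=\sup_{s>0}s\,|\{|f|>s\}|^{1/p}<\infty .
\]
This is a lattice quasi-norm; the quasi-triangle inequality is contained in part (a) below. The space is complete: a Cauchy sequence $(f_n)$ is Cauchy in measure, a subsequence $(f_{n_i})$ converges almost everywhere to some $f$, and $|\{|f-f_n|>s\}|\le\liminf_i|\{|f_{n_i}-f_n|>s\}|$.

\begin{proposition}\label{prop:weak}
Let $0<p<1$ and $X=L_{p,\infty}[0,1]$.
\begin{enumerate}
\item[(a)] $X$ is $p$-normable.
\item[(b)] $X$ is not lattice $p$-convex.
\item[(c)] $X$ is not linearly homeomorphic to a subspace of any lattice $p$-convex quasi-Banach lattice.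
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $f=\sum_jf_j$ be a finite sum with $\sum_j\|f_j\|_{p,\infty}^p=1$, and let $s>0$. Since $|\{|f_j|>t\}|\le\|f_j\|_{p,\infty}^pt^{-p}$, the set $W=\bigcup_j\{|f_j|>s\}$ has $|W|\le s^{-p}$. Off $W$ we have $|f|\le\phi:=\sum_j|f_j|1_{\{|f_j|\le s\}}$, and
\[
\int\phi\le\sum_j\int_0^s|\{|f_j|>t\}|\,dt\le\int_0^st^{-p}\,dt=\frac{s^{1-p}}{1-p}.
\]
By Chebyshev's inequality $|\{\phi>s\}|\le s^{-p}/(1-p)$, so $|\{|f|>s\}|\le\frac{2-p}{1-p}s^{-p}$. Thus \eqref{eq:pnorm} holds with $C=\big(\frac{2-p}{1-p}\big)^{1/p}$.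

(b) Divide $[0,1]$ into $N$ equal intervals $I_1,\dots,I_N$, and for $1\le j\le N$ let $x_j=\sum_{i=1}^N(N/i)^{1/p}1_{I_{i+j}}$, with indices modulo $N$. The set $\{x_j>s\}$ consists of the intervals $I_{i+j}$ with $i<Ns^{-p}$, so its measure is at most $s^{-p}$; as $s\uparrow1$ the measure is $1$. Hence $\|x_j\|_{p,\infty}=1$. On each interval $I_l$ the values $x_j^p$, $1\le j\le N$, run through $N/i$, $1\le i\le N$, so the $p$-sum is the constant $(N\sum_{i\le N}1/i)^{1/p}$, and this is also its quasi-norm. Inequality \eqref{eq:pconvex} would give $N\sum_{i\le N}1/i\le C^pN$, which fails for large $N$.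

(c) This follows from (b) and Corollary~\ref{cor:conj}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Convexity conditions for non-locally convex lattices},
\texttt{https://\allowbreak www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 5E78193EA396CD052FB3C110B060485D/\allowbreak S0017089500005553a.pdf/\allowbreak convexity\_\allowbreak conditions\_\allowbreak for\_\allowbreak nonlocally\_\allowbreak convex\_\allowbreak lattices.pdf}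

\end{thebibliography}
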